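# A scattering subshift that is not strongly scattering

## Dials, near-diagonal steps, and the plurality vote

Let $p$ be a prime and imagine $d$ dials, each showing a digit in $\mathbb Z/p$. A state of the machine is a point $z=(z_1,\dots,z_d)\in(\mathbb Z/p)^d$. Fix a number $N$, to be thought of as much smaller than $d$. A *near-diagonal step with at most $N$ defects* is a pair $(z,z')$ with
$$\#\{i:\ z'_i-z_i\ne 1\}\le N .$$
So all dials but at most $N$ advance by exactly one click, and the exceptional dials do whatever they like.

The lecture turns on two facts about such steps.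

*Colorings cannot avoid them.* If $(\mathbb Z/p)^d$ is colored with $K$ colors, there is a near-diagonal step with at most $N=p(K-1)+1$ defects whose two ends have the same color. The point is that $N$ does not depend on $d$. This is Lemma 6, and it is proved by topology.

*The plurality vote almost always follows them.* Let $\mathrm{pl}(z)$ be the digit shown by the largest number of dials. If $d$ is huge compared with $N$ and $p$, then for most $z$ the winner leads by far more than $2N$ votes, and so every near-diagonal step from $z$ moves the winner by exactly $+1$. This is Lemma 7, and it is the central limit theorem.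

Let us see the two facts side by side in the smallest case, $p=2$ and $d$ odd, where the vote is a majority vote and is itself a coloring with $K=2$ colors. Let $n_1(z)$ be the number of ones. A near-diagonal step with at most $N$ defects leads to a $z'$ with $|n_1(z')-(d-n_1(z))|\le N$, so the majority flips whenever $|n_1(z)-\frac d2|>N$. For fixed $N$ and large $d$ this is most of the cube. But take $z$ with $n_1(z)=\frac{d+1}2$. The flipped state $z+(1,\dots,1)$ has $\frac{d-1}2$ ones. Turn one of its zeros into a one: the result has $\frac{d+1}2$ ones again. So there is a step with a single defect that does not change the majority. The unavoidable monochromatic step sits among the near-ties.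

What is this for? A coloring looks at *all* points. A probability measure may throw away a small set. We shall use near-diagonal steps to build a set of integers that every coloring of $\mathbb Z$ with few colors must notice, while a certain function defined on most of $\mathbb Z$ is moved by it in a completely predictable way. Minimal dynamical systems produce colorings and systems with an invariant measure produce functions defined almost everywhere, and the question below asks whether these two kinds of system can be told apart.

## Access times, scattering, and strong scattering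

**Definitions.** A *dynamical system* is a pair $(X,T)$ with $X$ a compact metric space and $T:X\to X$ continuous and surjective. For nonempty open $U,V\subset X$ the *access time* is
$$N(U,V)=\{n\in\mathbb N:\ U\cap T^{-n}V\ne\emptyset\}.$$
The system is *transitive* if $N(U,V)\neq\emptyset$ for all nonempty open $U,V$. Two systems $(X,T)$, $(Y,S)$ are *weakly disjoint* if $(X\times Y,T\times S)$ is transitive. An *$E$-system* is a transitive system that admits a $T$-invariant Borel probability measure with full support. A system is *scattering* if it is weakly disjoint from every minimal system, and *strongly scattering* if it is weakly disjoint from every $E$-system.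

It does not matter below whether $0\in\mathbb N$: when we show that an access time is nonempty we exhibit a positive element, and when we show that one is disjoint from something we treat $0$ as well. We write $\mathbb N_0=\{0,1,2,\dots\}$ and $[K]=\{1,\dots,K\}$.

Recall that $(Z,R)$ is *minimal* if every forward orbit is dense. Then for a nonempty open $W\subset Z$ the sets $R^{-e}W$, $e\ge0$, cover $Z$, and by compactness finitely many of them do. Every minimal system is an $E$-system, so strongly scattering implies scattering.

Some examples. The rotation $x\mapsto x+1$ on $\mathbb Z/m$ is minimal, and $N(\{0\},\{c\})$ is the set of $n\equiv c\pmod m$. The rotations on $\mathbb Z/2$ and $\mathbb Z/3$ are weakly disjoint, since their product is the rotation on $\mathbb Z/6$. The rotation on $\mathbb Z/2$ is not weakly disjoint from itself: in the product, $(0,0)$ never reaches $(0,1)$. The full shift on $\{0,1\}^{\mathbb Z}$ is an $E$-system, as the $(\frac12,\frac12)$-Bernoulli measure has full support, and it is not minimal, since it has a fixed point.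

Because products of open sets form a base, $(X\times Y,T\times S)$ is transitive exactly when $N(U,V)\cap N(U',V')\ne\emptyset$ for all nonempty open $U,V\subset X$ and $U',V'\subset Y$.

The problem, whose source is given as "You may also like", https://iopscience.iop.org/article/10.1088/0951-7715/15/3/320/pdf, asks: is every scattering system strongly scattering? The answer is no. Write $\sigma$ for the left shift on a sequence space.

**Theorem 1.** For every $\varepsilon\in(0,\frac14)$ there are a two-sided subshift $(X,\sigma)$, $X\subset\{0,1\}^{\mathbb Z}$, and an $E$-system $(Y,\sigma)$, $Y\subset\{0,1,2\}^{\mathbb Z}$, carrying an ergodic measure $\nu$ of full support, such that: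

1. $(X,\sigma)$ is scattering.
2. With $C_0=\{x\in X:x_0=1\}$ and $W_a=\{y\in Y:y_0=a\}$ $(a=0,1)$, we have $N(C_0,C_0)\cap N(W_0,W_1)=\emptyset$ and $\nu(W_0),\nu(W_1)\ge\frac12-\varepsilon$.
3. $\delta_{0^\infty}$ is the only $\sigma$-invariant probability measure on $X$ (so $X$ has zero entropy).

By (2), no iterate takes a point of $C_0\times W_0$ into $C_0\times W_1$, so $X\times Y$ is not transitive. Hence $X$ is scattering but not strongly scattering.

**Theorem 2.** Let $(X,T)$ be scattering, $U,V\subset X$ nonempty open, $(Y,S,\nu)$ an ergodic probability-preserving system, and $W_0,W_1\subset Y$ measurable with $\nu(W_0\cap S^{-n}W_1)=0$ for all $n\in N(U,V)$. Then $\min(\nu(W_0),\nu(W_1))<\frac12$.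

So the constant $\frac12$ in Theorem 1 is sharp and is not attained.

**Corollary 3.** Let $R=N(C_0,C_0)\setminus\{0\}$ in Theorem 1. For every $j\in\mathbb Z$, the set $\{n\ge1:n+j\in R\}$ meets $N(W,W)$ for every nonempty open set $W$ of every minimal system. But $\{n\ge1:n+1\in R\}$ misses $N(C,C)$, where $C=W_0\cap\sigma^{-1}W_1\subset Y$ has $\nu(C)\ge\frac12-2\varepsilon$.

## Parity, and the clock that corrects it

**The simplest candidate for $Y$.** Take $Y=\mathbb Z/2$ with $W_0=\{0\}$ and $W_1=\{1\}$. Both sets have measure $\frac12$, and $N(W_0,W_1)$ is the set of odd numbers. For (2) we would need $N(C_0,C_0)$ to consist of even numbers. But $\mathbb Z/2$ is minimal, so then $X$ is not scattering. Parity is too rigid, and we will deform it.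

**How minimal systems turn into colorings.** Call $S\subset\mathbb Z$ *$K$-intersective* if for every coloring $c:\mathbb Z\to[K]$ there are $x\in\mathbb Z$ and $s\in S$ with $c(x)=c(x+s)$. For instance $\{1,\dots,K\}$ is $K$-intersective, by the pigeonhole principle applied to $0,1,\dots,K$, but it is not $(K+1)$-intersective, as the coloring by residues mod $K+1$ shows. A set of odd numbers is never $2$-intersective. A $K$-intersective set is nonempty and is also $L$-intersective for all $1\le L\le K$.

**Lemma 4.** Let $S$ be an $L$-intersective set of positive integers, $(Z,R)$ a minimal system, and $W\subset Z$ an open set with $Z=\bigcup_{0\le e<L}R^{-e}W$. Then there are $s\in S$ and $y'\in W$ with $R^sy'\in W$. That is, $S\cap N(W,W)\ne\emptyset$.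

*Proof.* Fix $y\in Z$ and, for $x\in\mathbb N_0$, let $c(x)$ be the least $e\in\{0,\dots,L-1\}$ with $R^{x+e}y\in W$. It exists by the covering assumption applied to $R^xy$. Suppose $c(x)\ne c(x+s)$ for all $x\in\mathbb N_0$, $s\in S$. The colorings $x\mapsto c(x+m)$, defined for $x\ge-m$, have a subsequence as $m\to\infty$ that converges at every $x\in\mathbb Z$, by a diagonal argument. The limit is a coloring of $\mathbb Z$ with at most $L$ colors. For each fixed pair $x,x+s$ with $s\in S$ it agrees with some $c(\cdot+m)$ on the pair, so the two colors differ. This contradicts $L$-intersectivity. So $c(x)=c(x+s)=:e$ for some $x\in\mathbb N_0$, $s\in S$. Put $y'=R^{x+e}y$. Then $y'\in W$ and $R^sy'=R^{x+s+e}y\in W$. $\square$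

To make $X$ scattering we will arrange that, for every integer $n$ and every $K$, the set $N(C_0,C_0)$ contains $n+S$ for some $K$-intersective set $S$ of positive integers. (The offsets $n$ serve general pairs of open sets, which are translates of smaller cylinders.) On the other side we want a function $\psi:\mathbb Z\to\{0,1\}$ such that, for most $t$,

* $\psi(t+n+s)=\psi(t)$ for all $s\in S$, and
* $\psi(t+1)=1-\psi(t)$.

The first property keeps $n+s$ out of "$N(W_0,W_1)$", and the second makes the values $0$ and $1$ about equally frequent.

**Correcting parity by hand.** Let $\psi_0(t)=t\bmod2$, let $n$ be odd and let $S$ consist of even numbers. Then $\psi_0(t+n+s)=1-\psi_0(t)$: the first property fails everywhere. Suppose we had a clock $j$, integer-valued, with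
$$j(t+1)=j(t),\qquad j(t+n+s)=j(t+s)=j(t)+1 \quad (s\in S)\tag{1}$$
at the times $t$ we care about. Put $\psi(t)=\psi_0(t-n\,j(t))$. Then
$$\psi(t+n+s)=\psi_0\bigl(t+n+s-n\,j(t)-n\bigr)=\psi_0\bigl(t-n\,j(t)+s\bigr)=\psi(t),$$
because $s$ is even. Also $\psi(t+1)=\psi_0(t-nj(t)+1)=1-\psi(t)$. So a slow clock that advances by one along every $s\in S$ repairs parity.

**Where an exact clock fails.** A periodic clock takes values in $\mathbb Z/p$. Suppose $j:\mathbb Z\to\mathbb Z/p$ satisfies $j(t+s)=j(t)+1$ for *all* $t\in\mathbb Z$ and $s\in S$. The $p$-cycle has a proper coloring $\chi:\mathbb Z/p\to[3]$, that is, $\chi(a)\ne\chi(a+1)$ for all $a$. Then $\chi\circ j$ is a coloring of $\mathbb Z$ with three colors and no monochromatic pair $t,t+s$ with $s\in S$. So $S$ is not $3$-intersective. This excludes in particular the obvious clock made from one slow rotation.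

So (1) has to fail at some $t$, and we can only ask that the failures have small density. Now the opening section applies. We run $d$ slow dials, let the elements of $S$ be near-diagonal steps, and let $j$ be the plurality vote. Lemma 6 will make $S$ intersective and Lemma 7 will make (1) hold for most $t$. We prove these two lemmas first, then convert dials to integers.

## The join of $N+1$ copies of $\mathbb Z/p$

Let $G=\mathbb Z/p$ with generator $g$. For $N\ge1$ let $E=E_N=(\mathbb Z/p)^{*(N+1)}$ be the join of $N+1$ copies of the discrete set $\mathbb Z/p$. Its points are the formal sums $\xi=\sum_{l=0}^N\lambda_lg_l$ with $\lambda_l\ge0$, $\sum_l\lambda_l=1$, $g_l\in\mathbb Z/p$, where $g_l$ is irrelevant if $\lambda_l=0$. It is a finite $N$-dimensional simplicial complex with vertices $(l,a)$, $0\le l\le N$, $a\in\mathbb Z/p$. A set of vertices spans a simplex when it has at most one vertex for each $l$. The generator $g$ acts by $g_l\mapsto g_l+1$ for all $l$. A nontrivial element of $G$ moves each vertex to a different vertex with the same $l$, so it maps no simplex to itself.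

For $p=2$, $E_N$ is the boundary of the cross-polytope, that is, the sphere $S^N$, and $g$ is the antipodal map. For $p=3$, $N=1$ it is the complete bipartite graph $K_{3,3}$.

**$E_N$ is $(N-1)$-connected.** We show that $E_N$ is homotopy equivalent to a wedge of $N$-spheres. Such a wedge has a CW structure with one $0$-cell and otherwise only $N$-cells, so it is $(N-1)$-connected by cellular approximation. The set $E_0$ of $p$ points is a wedge of $p-1$ copies of $S^0$. If $A$ is a nonempty finite complex and $F$ is a set of $f\ge1$ points, then $A*F$ is the union of $f$ cones over $A$ glued along $A$. Collapsing one cone, which is a contractible subcomplex, is a homotopy equivalence, and it turns each remaining cone into a suspension of $A$. So $A*F$ is homotopy equivalent to a wedge of $f-1$ suspensions of $A$. Taking $A=E_{N-1}$ and $F=\mathbb Z/p$, and using that the suspension of a wedge of $(N-1)$-spheres is homotopy equivalent to a wedge of $N$-spheres, we obtain the claim by induction. (For $K_{3,3}$ we get four circles, in accordance with Euler characteristic $6-9=1-4$.)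

**Lemma 5 (a case of Dold's theorem).** Let $Z$ be a finite simplicial complex of dimension $\le N-1$ on which $G$ acts simplicially, such that no nontrivial element maps a simplex to itself. Then there is no continuous $G$-map $E\to Z$.

*Proof.* Suppose $\alpha:E\to Z$ is a $G$-map.

**Step 1 (a map back).** We build a $G$-map $\beta:Z\to E$, in order to get a self-map of $E$ that factors through something of lower dimension. Go skeleton by skeleton. Choose one vertex in each $G$-orbit, send it anywhere, and translate by $G$. If $\beta$ is defined on the $(i-1)$-skeleton, $1\le i\le N-1$, choose one $i$-simplex in each orbit. Its boundary is an $(i-1)$-sphere, and $\beta$ extends over the simplex because $\pi_{i-1}(E)$ is trivial (path connectedness for $i=1$). Translate the extension by $G$. This is consistent, because no nontrivial element maps a simplex to itself. Let $\varphi=\beta\alpha:E\to E$, a $G$-map.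

**Step 2 (an equivariant chain map).** We represent $\varphi$ on chains by something whose trace is visibly divisible by $p$. No nontrivial element of $G$ has a fixed point in $E$, since it would map the smallest simplex containing this point to itself. Let $E'$ be an iterated barycentric subdivision of $E$ so fine that $\varphi$ maps the open star of each vertex $v$ of $E'$ into the open star of some vertex of $E$. The group acts simplicially on $E'$ and freely on its vertices. Choose such a target vertex for one $v$ in each orbit and translate. If $\varphi(\mathrm{st}\,v)\subset\mathrm{st}\,u$ then $\varphi(\mathrm{st}\,gv)=g\varphi(\mathrm{st}\,v)\subset\mathrm{st}\,gu$, so all choices are legitimate. We obtain a simplicial approximation $E'\to E$ of $\varphi$ that is equivariant. Composing the subdivision operator $C_*(E;\mathbb Z)\to C_*(E';\mathbb Z)$, which is equivariant, with the induced chain map gives a $G$-equivariant chain endomorphism $\Phi$ of $C_*(E;\mathbb Z)$ that induces $\varphi_*$ on homology.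

**Step 3 (the Lefschetz number mod $p$).** We compute $L=\sum_i(-1)^i\mathrm{tr}\,\Phi_i$ modulo $p$. Each $C_i(E;\mathbb Z)$ is a free $\mathbb Z[G]$-module: choose and orient one simplex $e_b$ in each orbit of $i$-simplices, and translate. If $\Phi e_b=\sum_aM_{ab}e_a$ with $M_{ab}\in\mathbb Z[G]$, then for each $\gamma\in G$ the coefficient of $\gamma e_b$ in $\Phi(\gamma e_b)=\sum_a\gamma M_{ab}e_a$ is the coefficient of $1\in G$ in $M_{bb}$. Summing over the $p$ elements $\gamma$ shows that $\mathrm{tr}\,\Phi_i$ is divisible by $p$. So $p\mid L$.

**Step 4 (the Lefschetz number from homology).** By the Hopf trace formula $L=\sum_i(-1)^i\mathrm{tr}(\varphi_*|H_i(E;\mathbb Q))$. As $N\ge1$, $E$ is connected and $H_0$ contributes $1$. For $0<i<N$, $H_i(E;\mathbb Q)=0$. On $H_N$ the map $\varphi_*$ factors through $H_N(Z;\mathbb Q)=0$, since $\dim Z\le N-1$. So $L=1$, which is not divisible by $p$. This contradiction proves the lemma. $\square$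

## Every coloring has a monochromatic near-diagonal step

**Lemma 6.** Let $p$ be prime, $K\ge1$, $N=p(K-1)+1$, $d\ge1$. For every coloring $c:(\mathbb Z/p)^d\to[K]$ there are $x,x'$ with $c(x)=c(x')$ and $\#\{i:x'_i-x_i\ne1\}\le N$.

If $d\le N$ this is trivial (take $x'=x$). The content is in large $d$. If $K=1$, take any $x$ and $x'=x+(1,\dots,1)$. Let $K\ge2$ from now on, and let $E=E_N$, with some metric.

The plan is to map $E$ into the discrete cube $(\mathbb Z/p)^d$ by an equivariant map $h$ that is "almost continuous": near each point at most $N$ coordinates jump. A coloring then pulls back to a cover of $E$, and a coloring without the desired pair would give a $G$-map forbidden by Lemma 5.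

*Proof.*

**Step 1 (the map $h$).** Choose reals $\theta^{(i)}_l$, $1\le i\le d$, $0\le l\le N$, linearly independent over $\mathbb Q$. For $\xi=\sum\lambda_lg_l$ define
$$h_i(\xi)=g_l,\quad\text{where } l \text{ is the least index maximizing } e^{\theta^{(i)}_l}\lambda_l .$$
The maximum is positive, so $\lambda_l>0$ and $g_l$ is meaningful. Since $g$ does not change the $\lambda$'s, $h_i(g\xi)=h_i(\xi)+1$. Let $I(\xi)$ be the set of $i$ for which the maximum is attained at least twice. Then $I(g\xi)=I(\xi)$.

To see $h$ in the smallest case, take $p=2$ and $N=1$, so that $E$ is a $4$-cycle. At the vertex $(0,a)$ we have $h=(a,\dots,a)$. Along the edge from $(0,0)$ to $(1,1)$, the coordinate $h_i$ switches from $0$ to $1$ when $\lambda_1/\lambda_0$ reaches $e^{\theta^{(i)}_0-\theta^{(i)}_1}$. These $d$ thresholds are distinct, so the coordinates flip one at a time. Step 2 is the general form of this.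

**Step 2 ($|I(\xi)|\le N$).** This bounds the number of ties and is the source of the number of defects. For $i\in I(\xi)$ pick two maximizers $l_i\ne m_i$. Then $\lambda_{l_i},\lambda_{m_i}>0$ and
$$\theta^{(i)}_{l_i}-\theta^{(i)}_{m_i}=\log\lambda_{m_i}-\log\lambda_{l_i}.$$
Suppose $|I(\xi)|\ge N+1$. The loopless multigraph on the $N+1$ vertices $\{0,\dots,N\}$ with edges $l_im_i$, $i\in I(\xi)$, has at least $N+1$ edges, so it contains a cycle with distinct edges (possibly a double edge). Add the relations along this cycle with signs chosen by the direction of travel. The right sides telescope to $0$. The left side is a nonempty combination, with coefficients $\pm1$, of distinct $\theta$'s: different edges have different upper indices $i$, and each edge involves two different lower indices. This contradicts linear independence.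

**Step 3 (local constancy).** This says that $h_i$ jumps only at ties. Let $i\notin I(\xi)$, with unique maximizer $l$. By continuity of the functions $e^{\theta^{(i)}_{l'}}\lambda_{l'}$, $l$ is still the unique maximizer near $\xi$. Since $\lambda_l>0$ at $\xi$, the point $\xi$ lies in the open star of the vertex $(l,g_l)$, which is open, so the component $g_l$ is constant near $\xi$. Hence $h_i$ is constant near $\xi$.

**Step 4 (a closed cover and what a coincidence gives).** Put $h=(h_1,\dots,h_d)$ and $A_k=\overline{\{\xi:c(h(\xi))=k\}}$. The sets $A_1,\dots,A_K$ cover $E$. Suppose that $\xi\in A_k$ and $g\xi\in A_k$ for some $\xi$ and $k$. Choose $\xi'$ close to $\xi$ and $\xi''$ close to $g\xi$ with $c(h(\xi'))=c(h(\xi''))=k$. For $i\notin I(\xi)=I(g\xi)$, Step 3 gives $h_i(\xi')=h_i(\xi)$ and $h_i(\xi'')=h_i(g\xi)=h_i(\xi)+1$. So $x=h(\xi')$ and $x'=h(\xi'')$ have the same color and $x_i'-x_i=1$ for all $i\notin I(\xi)$, that is, for all but at most $N$ indices. In this case the lemma holds.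

**Step 5 (otherwise, a $G$-map).** Assume the lemma fails for $c$. By Step 4 there are no $\xi,k$ with $\xi,g\xi\in A_k$. We turn this into a $G$-map. For each $k$ with $A_k\neq\emptyset$ the function $\xi\mapsto\max(\mathrm{dist}(\xi,A_k),\mathrm{dist}(g\xi,A_k))$ is continuous and positive on the compact space $E$. So there is $\delta>0$ such that it is $\ge\delta$ everywhere, for all these $k$. Let $f_k=\max(0,\delta-\mathrm{dist}(\cdot,A_k))$ if $A_k\ne\emptyset$, and $f_k=0$ otherwise. As the $A_k$ cover $E$, $\sum_kf_k>0$. Put $f=(f_k)_k/\sum_kf_k:E\to\Delta^{K-1}$. If $f_k(\xi)>0$, then $\mathrm{dist}(\xi,A_k)<\delta$, so $\mathrm{dist}(g\xi,A_k)\ge\delta$ and $f_k(g\xi)=0$. So $f(\xi)$ and $f(g\xi)$ have disjoint supports, for every $\xi$. Hence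
$$\xi\mapsto(f(\xi),f(g\xi),\dots,f(g^{p-1}\xi))$$
is a $G$-map from $E$ to
$$Z=\{(a_0,\dots,a_{p-1})\in(\Delta^{K-1})^p:\ \mathrm{supp}\,a_j\cap\mathrm{supp}\,a_{j+1}=\emptyset\ (j\in\mathbb Z/p)\},$$
on which $G$ acts by cyclic shift.

**Step 6 (the target is too small).** We check that $Z$ satisfies the hypotheses of Lemma 5. $Z$ is a union of faces of the polytope $(\Delta^{K-1})^p$. They correspond to the tuples $(A_0,\dots,A_{p-1})$ of nonempty subsets of $[K]$ with $A_j\cap A_{j+1}=\emptyset$ for all $j\in\mathbb Z/p$ (here the $A_j$ denote such subsets, no longer the cover), and every face of such a face is again of this kind. The barycentric subdivision of this polytopal complex triangulates $Z$. It is $G$-invariant, since $G$ permutes the barycenters of faces and acts affinely on faces. Its simplices are the chains of such tuples under componentwise inclusion.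

The dimension is at most $p(K-1)=N-1$: along a chain $\sum_j|A_j|$ strictly increases, and it lies in $[p,pK]$, so a chain has at most $p(K-1)+1$ members.

Suppose a nontrivial element of $G$ maps a chain to itself. It preserves the order, so it fixes each tuple in the chain. As $p$ is prime, this element generates $G$, so such a tuple has all $A_j$ equal. This contradicts $A_0\cap A_1=\emptyset\ne A_0$.

So Lemma 5 forbids the $G$-map of Step 5. $\square$

## The vote moves with the step

For $z\in(\mathbb Z/p)^d$ let $n_a(z)=\#\{i:z_i=a\}$. If the maximum of $a\mapsto n_a(z)$ is attained at a unique $a$, put $\mathrm{pl}(z)=a$. Otherwise $\mathrm{pl}(z)$ is undefined. Call $z$ *$r$-good* if for some $a$ we have $n_a(z)\ge n_b(z)+2r+1$ for all $b\ne a$. For example, with $p=3$ and $d=9$ the state $(0,0,0,0,0,0,1,1,2)$ has counts $6,2,1$. Its plurality is $0$, and it is $1$-good but not $2$-good.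

**Lemma 7.** (i) If $z$ is $r$-good and $z'$ differs from $z+(\tau,\dots,\tau)$ in at most $r$ coordinates, then $\mathrm{pl}(z')$ is defined and equals $\mathrm{pl}(z)+\tau$. (ii) For fixed $p,r$, the proportion of $r$-good $z\in(\mathbb Z/p)^d$ tends to $1$ as $d\to\infty$.

*Proof.* (i) Let $a=\mathrm{pl}(z)$ and $b\ne a$. Then $n_{a+\tau}(z')\ge n_a(z)-r$ and $n_{b+\tau}(z')\le n_b(z)+r$, so $n_{a+\tau}(z')-n_{b+\tau}(z')\ge2r+1-2r=1$.

(ii) For uniform $z$ and $a\ne b$, $n_a-n_b$ is the sum of the $d$ i.i.d. variables $1_{z_i=a}-1_{z_i=b}$, which are bounded and centered with variance $2/p>0$. By the central limit theorem $P(|n_a-n_b|\le2r)\to0$ as $d\to\infty$. If no pair $a\ne b$ has $|n_a-n_b|\le2r$, then the largest count exceeds all others by at least $2r+1$ and $z$ is $r$-good. There are finitely many pairs, so the claim follows. $\square$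

## Data at stage $k$

We now build, stage by stage, the words of $X$ and the functions that will give $Y$. For $P,Q\subset\mathbb Z$, $P\pm Q$ is the set of sums or differences, and an empty sum of sets is $\{0\}$. The density of a periodic subset of $\mathbb Z$ is its proportion in a period. Fix $\varepsilon\in(0,\frac14)$ and put $\varepsilon_k=\varepsilon2^{-k-1}$, so that $\sum_k\varepsilon_k=\varepsilon$. Fix a sequence $(n_k)_{k\ge0}$ of integers with $|n_k|\le k$ in which every integer occurs infinitely often.

**Stage-$k$ data.** These consist of:

* finite sets $P_i\subset\mathbb N_0$ with $0\in P_i$, for $i<k$; put $D_i=P_i-P_i$;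
* a $0$–$1$ word $w_k$ of length $\ell_k$, beginning with $1$, whose set of positions of $1$ is $P_0+\dots+P_{k-1}$ (positions are counted from $0$);
* an integer $M_k>(k+1)\ell_k+k$;
* $M_k$-periodic objects $\psi_k:\mathbb Z\to\{0,1\}$ and $G_k\subset\mathbb Z$ such that
  - $(a_k)$ $\psi_k(t+d')=\psi_k(t)$ for $t\in G_k$ and $d'\in D_0+\dots+D_{k-1}$;
  - $(b_k)$ $\psi_k(t+1)=1-\psi_k(t)$ for $t\in G_k$;
  - $(c_k)$ $\mathbb Z\setminus G_k$ has density $\le\sum_{i<k}\varepsilon_i$.

The set $G_k$ is the set of good times. In $(a_k)$ and $(b_k)$ only the time $t$ is required to be good, not $t+d'$ or $t+1$. The set $D_0+\dots+D_{k-1}$ contains all distances between two ones of $w_k$, that is, the return times created so far.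

At stage $0$ we take parity: $w_0=1$, $\ell_0=1$, $M_0=2$, $\psi_0(t)=t\bmod2$, $G_0=\mathbb Z$. Then $M_0=2>1$, and $(a_0)$ concerns only $d'=0$.

## From stage $k$ to stage $k+1$

Write $n=n_k$ and $K=k+1$. In this step we create the new return times $n+s$, $s\in S_k$, with $S_k$ a $K$-intersective set of positive integers, and we correct $\psi_k$ by a plurality clock as in the computation after (1).

**Step 1 (parameters).** This step fixes the sizes so that the bad events of Step 8 are rare. Choose a prime $p$ with $2/p\le\varepsilon_k/4$. Let
$$N=p(K^2-1)+1,\qquad r=2N.$$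
The square $K^2$ will be needed because we must pass to positive elements, and $2N$ because we must handle differences of two steps. By Lemma 7(ii) choose $d>N$ so that the proportion of non-$r$-good $z\in(\mathbb Z/p)^d$ is $\le\varepsilon_k/4$. Let
$$B=1+|n|+\max\{|d'|:d'\in D_0+\dots+D_{k-1}\}.$$
Choose distinct primes $m_1,\dots,m_d>p$, not dividing $M_k$, so large that $\sum_i(p+1)(2B+4p+1)/m_i<\varepsilon_k/4$. Let $Q=M_km_1\cdots m_d$. The moduli $M_k,m_1,\dots,m_d$ are pairwise coprime.

**Step 2 (slow dials on $\mathbb Z$).** We attach to each time $t$ a state of $d$ dials that hardly notices small changes of $t$. Let $t_i\in\{0,\dots,m_i-1\}$ be the residue of $t$ mod $m_i$, and set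
$$z_i(t)=\lfloor pt_i/m_i\rfloor\in\{0,\dots,p-1\}\cong\mathbb Z/p,\qquad z(t)=(z_1(t),\dots,z_d(t)).$$
So the circle $\mathbb Z/m_i$ is cut into $p$ arcs and $z_i(t)$ names the arc. Call $t$ *central* if $|t_i-bm_i/p|>B+2p$ for all $i$ and all $b\in\{0,\dots,p\}$. If $t$ is central, $|h|\le B$, $a\in\mathbb Z$, and $w$ is congruent mod $m_i$ to an integer within distance $2p$ of $am_i/p+m_i\mathbb Z$, then
$$z_i(t+h+w)=z_i(t)+a\pmod p.\tag{2}$$
Indeed
$$\frac{(t+h+w)_i}{m_i}\equiv\frac{t_i}{m_i}+\frac ap+\rho\pmod1,\qquad|\rho|\le\frac{B+2p}{m_i}.$$
By centrality, $t_i/m_i$ is farther than $(B+2p)/m_i$ from all multiples of $1/p$, so $t_i/m_i+\rho$ lies in the same interval between consecutive multiples of $1/p$ as $t_i/m_i$. Adding $a/p$ shifts the number of this interval by $a$.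

**Step 3 (near-diagonal steps as integers).** We realize the steps of the dials by integers. By the Chinese remainder theorem choose integers $u_i$ with
$$u_i\equiv0\bmod M_k,\qquad u_i\equiv0\bmod m_j\ (j\ne i),\qquad u_i\equiv\lfloor m_i/p\rfloor\bmod m_i .$$
Adding $u_i$ turns dial $i$ by about one click and leaves all else in place. Let $\tilde S$ be the set of all $\sum_ia_iu_i$ with integers $|a_i|<p$ and $\#\{i:a_i\not\equiv1\bmod p\}\le N$.

*$0\notin\tilde S$.* As $d>N$, some $a_i\equiv1\pmod p$, so $0<|a_i|<p$. Then $\sum_ja_ju_j\equiv a_i\lfloor m_i/p\rfloor\bmod m_i$. Since $m_i>p$, we have $0<|a_i|\lfloor m_i/p\rfloor<m_i$, so this is not $0$ mod $m_i$.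

*$\tilde S$ is $K^2$-intersective.* Given $c:\mathbb Z\to[K^2]$, color $x\in\{0,\dots,p-1\}^d\cong(\mathbb Z/p)^d$ by $c(\sum_ix_iu_i)$. Lemma 6, with $K^2$ in place of $K$, gives $x,x'$ of the same color with $x'_i-x_i\equiv1\pmod p$ for all but at most $N$ indices. The integers $x'_i-x_i$ have absolute value $<p$, so $\sum_i(x'_i-x_i)u_i\in\tilde S$, and it is the difference of two integers of the same color.

**Step 4 (positive steps).** Access times are positive, so we need a set of positive integers. Let $\tilde S^+=\{s\in\tilde S:s>0\}$ and $\tilde S^-=\{-s:s\in\tilde S,\ s<0\}$. We claim that one of these is $K$-intersective. Otherwise there are $K$-colorings $c_+$ and $c_-$ of $\mathbb Z$ without monochromatic pairs at distances in $\tilde S^+$ and $\tilde S^-$, respectively. Consider the $K^2$-coloring $(c_+,c_-)$ and a pair $x,x+s$ with $s\in\tilde S$. We know $s\ne0$. If $s>0$, then $c_+$ distinguishes the pair. If $s<0$, the pair has distance $-s\in\tilde S^-$ and $c_-$ distinguishes it. So $\tilde S$ is not $K^2$-intersective, a contradiction.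

Let $S_k$ be $\tilde S^+$ (put $\varsigma=1$) or $\tilde S^-$ (put $\varsigma=-1$), whichever is $K$-intersective. It is a nonempty finite set of positive multiples of $M_k$. Each $s\in S_k$ equals $\sum_ia_iu_i$ with $|a_i|<p$ and $a_i\equiv\varsigma\bmod p$ for all but at most $N$ indices. For such an index $i$ we have $s\equiv a_i\lfloor m_i/p\rfloor\bmod m_i$, and the integer $a_i\lfloor m_i/p\rfloor$ is within distance $|a_i|<p$ of $a_im_i/p\in\varsigma m_i/p+m_i\mathbb Z$.

**Step 5 (the set $P_k$ and the word $w_{k+1}$).** We place copies of $w_k$ so that each $n+s$, $s\in S_k$, becomes a distance between copies while all other distances stay harmless. Let $S_k=\{s_1,\dots,s_b\}$. Choose a multiple $\Lambda$ of $Q$ with $\Lambda>k+\max S_k+(k+1)\ell_k$. Put $q_e=(e-1)\Lambda$ and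
$$P_k=\{q_e:1\le e\le b\}\cup\{q_e+n+s_e:1\le e\le b\}.$$
Since $s_e\ge M_k>(k+1)\ell_k+k$ and $|n|\le k$, we have $n+s_e>(k+1)\ell_k$. Also $q_{e+1}-(q_e+n+s_e)=\Lambda-n-s_e\geq \Lambda-k-\max S_k>(k+1)\ell_k$. So $P_k$ in increasing order is $q_1=0,\ n+s_1,\ q_2,\ q_2+n+s_2,\dots$. Hence $P_k\subset\mathbb N_0$, $0\in P_k$, $|P_k|\ge2$, and
$$\text{distinct elements of }P_k\text{ differ by at least }(k+1)\ell_k.\tag{3}$$
Let $w_{k+1}$ be the word of length $\ell_{k+1}=\max P_k+\ell_k$ with copies of $w_k$ at the positions in $P_k$, which do not overlap by (3), and $0$ elsewhere. It begins with $1$ and its ones are at $P_0+\dots+P_k$. Let $M_{k+1}$ be a multiple of $Q$ with $M_{k+1}>(k+2)\ell_{k+1}+k+1$.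

**Step 6 (what the new differences do).** We record how an element of $D_k=P_k-P_k$ acts mod $M_k$ and on the dials. Since the $q_e$ are multiples of $Q$, every $\delta\in D_k$ is a multiple of $Q$ plus one of
$$0,\qquad n+s,\qquad-(n+s),\qquad s-s'\qquad(s,s'\in S_k).$$
Let $\tau=0,1,-1,0$ in these four cases. Elements of $S_k$ and $Q$ are multiples of $M_k$, so
$$\delta\equiv\tau n\bmod M_k.\tag{4}$$
Moreover, for all but at most $2N=r$ indices $i$,
$$\delta-\tau n\ \text{is congruent mod } m_i \text{ to an integer within } 2p \text{ of } \tau\varsigma m_i/p+m_i\mathbb Z.\tag{5}$$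
Indeed $\delta-\tau n$ is a multiple of $Q$ plus $0$, $\pm s$, or $s-s'$. By Step 4, $s$ is congruent to an integer within $p$ of $\varsigma m_i/p+m_i\mathbb Z$ outside at most $N$ indices, and the same holds for $s'$. For $s-s'$ the errors add to less than $2p$, the main terms cancel, and at most $2N$ indices are lost.

**Step 7 (the corrected function).** We subtract the clock. Let $j(t)\in\{0,\dots,p-1\}$ be the integer representing $\mathrm{pl}(z(t))$ if this is defined, and $j(t)=0$ otherwise. Put
$$J(t)=-\varsigma n\,j(t),\qquad\psi_{k+1}(t)=\psi_k(t+J(t)),$$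
$$G_{k+1}=\{t:\ t\text{ central},\ z(t)\ r\text{-good},\ 1\le j(t)\le p-2,\ t+J(t)\in G_k\}.$$
Both are $Q$-periodic, hence $M_{k+1}$-periodic. The condition $1\le j(t)\le p-2$ is there because $J$ uses the integer $j(t)$, so the clock must not wrap around from $p-1$ to $0$ or back.

*Proof of $(a_{k+1})$.* Let $t\in G_{k+1}$, $d'\in D_0+\dots+D_{k-1}$, $\delta\in D_k$, with $\tau$ as in Step 6. Apply (2) with $h=d'+\tau n$, so that $|h|\le B$, with $w=\delta-\tau n$ and with $a=\tau\varsigma$. By (5) this gives $z_i(t+d'+\delta)=z_i(t)+\tau\varsigma$ for all but at most $r$ indices. As $z(t)$ is $r$-good, Lemma 7(i) gives $\mathrm{pl}(z(t+d'+\delta))=\mathrm{pl}(z(t))+\tau\varsigma$ in $\mathbb Z/p$. Since $1\le j(t)\le p-2$, this means $j(t+d'+\delta)=j(t)+\tau\varsigma$ as integers. Hence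
$$J(t+d'+\delta)=-\varsigma n\,j(t)-\varsigma^2\tau n=J(t)-\tau n .$$
Now use (4) with the $M_k$-periodicity of $\psi_k$, and then $(a_k)$ at $t+J(t)\in G_k$:
$$\psi_{k+1}(t+d'+\delta)=\psi_k\bigl(t+J(t)+d'+(\delta-\tau n)\bigr)=\psi_k(t+J(t)+d')=\psi_k(t+J(t))=\psi_{k+1}(t).$$

*Proof of $(b_{k+1})$.* Let $t\in G_{k+1}$. Since $B\ge1$, (2) with $h=1$, $w=0$, $a=0$ gives $z(t+1)=z(t)$, so $J(t+1)=J(t)$. By $(b_k)$ at $t+J(t)\in G_k$,
$$\psi_{k+1}(t+1)=\psi_k(t+J(t)+1)=1-\psi_k(t+J(t))=1-\psi_{k+1}(t).$$

**Step 8 (few bad times: proof of $(c_{k+1})$).** Let $t$ be uniform mod $Q$. Then $t\bmod M_k,t_1,\dots,t_d$ are independent and uniform, by the Chinese remainder theorem. We bound the ways in which $t$ can fail to be in $G_{k+1}$.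

* For each $i$ and $b$, at most $2(B+2p)+1$ integers are within $B+2p$ of $bm_i/p$. So $P(t\text{ not central})\le\sum_i(p+1)(2B+4p+1)/m_i<\varepsilon_k/4$.
* The half-open interval $[bm_i/p,(b+1)m_i/p)$ contains a number of integers within $1$ of $m_i/p$, so $|P(z_i(t)=b)-\frac1p|\le1/m_i$ for each $b\in\{0,\dots,p-1\}$. The coordinates $z_i(t)$ are independent, so the law of $z(t)$ is within total variation $\sum_ip/m_i<\varepsilon_k/4$ of the uniform law on $(\mathbb Z/p)^d$.
* Under the uniform law the probability of not being $r$-good is $\le\varepsilon_k/4$. Adding $(1,\dots,1)$ preserves the uniform law and shifts $\mathrm{pl}$ by $1$, so each value of $\mathrm{pl}$ has probability at most $1/p$, and $P(\mathrm{pl}\text{ is defined and lies in }\{0,p-1\})\le2/p\le\varepsilon_k/4$. By the previous item, the event that $z(t)$ is not $r$-good or $j(t)\in\{0,p-1\}$ with $\mathrm{pl}(z(t))$ defined has probability at most $3\varepsilon_k/4$ under the true law.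
* Conditionally on $(t_1,\dots,t_d)$, $J(t)$ is a fixed number and $t+J(t)$ is uniform mod $M_k$. So $P(t+J(t)\notin G_k)$ equals the density of $\mathbb Z\setminus G_k$, which is at most $\sum_{i<k}\varepsilon_i$.

Adding, $\mathbb Z\setminus G_{k+1}$ has density $\le\sum_{i<k}\varepsilon_i+\varepsilon_k$. The induction is complete.

Put $\mathfrak D=\bigcup_k(D_0+\dots+D_k)$. The union is increasing, since $0\in D_i$ for all $i$.

## The subshift $X$ is scattering

**Step 1 (the space).** We pass from the words to a subshift and check that no word is lost. Let $\mathcal L$ be the set of finite subwords of the words $w_k$, and let $X$ be the set of $y\in\{0,1\}^{\mathbb Z}$ all of whose finite subwords lie in $\mathcal L$. It is closed and $\sigma$-invariant. Since $0,\max P_k\in P_k$, $|P_k|\ge2$, and $\ell_{k+1}=\max P_k+\ell_k$, the word $w_{k+1}$ begins with a copy of $w_k$ and ends with another, nonoverlapping one. In $w_{k+2}$, the last copy of $w_k$ in the first copy of $w_{k+1}$ therefore has letters on both sides: on the left the first copy of $w_k$, on the right the rest of $w_{k+2}$, which contains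 another copy of $w_{k+1}$. So every word of $\mathcal L$ extends within $\mathcal L$ on both sides. Extending again and again, we see that every word of $\mathcal L$ occurs in some point of $X$. In particular $X\ne\emptyset$, and $\sigma:X\to X$ is a homeomorphism.

**Step 2 (a convenient family of open sets).** We reduce open sets to translates of the cylinders of $w_k$. Let $C_k=\{y\in X:y_0\cdots y_{\ell_k-1}=w_k\}$. As $w_{k+1}$ begins with $w_k$, $C_{k+1}\subset C_k$. As $w_0=1$, $C_0=\{y\in X:y_0=1\}$. All $C_k$ are nonempty by Step 1.

*(α)* Every nonempty open $U\subset X$ contains $\sigma^iC_k$ for some $i\in\mathbb Z$ and all large $k$. Indeed $U\supset\{y\in X:y_{-m}\cdots y_m=u\}$ for some $m$ and some $u\in\mathcal L$. If $u$ occurs in $w_k$ at position $a$ and $y\in C_k$, then the coordinates $-m,\dots,m$ of $\sigma^{a+m}y$ are $y_a\cdots y_{a+2m}=u$. So $\sigma^{a+m}C_k\subset U$, and $C_{k'}\subset C_k$ for $k'\ge k$.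

*(β)* For $s\in S_l$ we have $C_l\cap\sigma^{-(n_l+s)}C_l\ne\emptyset$. Indeed, if $s=s_e$, then $w_l$ occurs in $w_{l+1}$ at the positions $q_e$ and $q_e+n_l+s$. For $y\in C_{l+1}$, the point $\sigma^{q_e}y$ is in the intersection.

**Step 3 (item 1 of Theorem 1).** Let $(Z,R)$ be minimal, and let $U',V'\subset Z$ and $U,V\subset X$ be nonempty open. We look for a common element of $N(U,V)$ and $N(U',V')$. By (α) choose $k,i,j$ with $\sigma^iC_k\subset U$ and $\sigma^jC_k\subset V$. By minimality choose $a\ge0$ such that $W:=U'\cap R^{-a}V'\ne\emptyset$, and choose $L$ with $Z=\bigcup_{0\le e<L}R^{-e}W$. Every integer occurs infinitely often among the $n_l$, so we may choose $l\ge k$ with $l+1\ge L$ and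
$$n_l=a+i-j .$$
The set $S_l$ is $(l+1)$-intersective, hence $L$-intersective. By Lemma 4 there are $s\in S_l$ and $y'\in W$ with $R^sy'\in W$. Then $y'\in U'$ and $R^{s+a}y'\in V'$, so $s+a\in N(U',V')$.

By (β) take $v\in C_l\subset C_k$ with $\sigma^{n_l+s}v\in C_l\subset C_k$. Then $\sigma^iv\in U$ and $\sigma^{n_l+s+j}v\in V$. The time from the first point to the second is $n_l+s+j-i=s+a\ge1$. So $s+a\in N(U,V)$ as well.

Hence $N(U,V)\cap N(U',V')\ne\emptyset$, and $X\times Z$ is transitive. Taking $Z$ a point, we see that $X$ is transitive. So $X$ is scattering.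

**Step 4 ($N(C_0,C_0)\subset\mathfrak D$).** This is the only information on return times of $X$ that we need in order to compare with $Y$. Let $y\in X$ with $y_0=y_m=1$, $m\ge0$. The word $y_0\cdots y_m$ occurs in some $w_k$, say at position $a$, and we may take $k\ge1$. Then $a$ and $a+m$ lie in $P_0+\dots+P_{k-1}$, so $m\in D_0+\dots+D_{k-1}\subset\mathfrak D$.

## The $E$-system $Y$

**Step 1 (an invariant measure in the limit).** We transfer $(a_k),(b_k),(c_k)$ to a measure. Define $\eta_k\in\{0,1,2\}^{\mathbb Z}$ by $\eta_k(t)=\psi_k(t)$ if $t\in G_k$ and $\eta_k(t)=2$ otherwise. It is periodic. Let $\mu_k$ be the uniform measure on its finite $\sigma$-orbit, and let $\mu$ be a weak-* limit point of $(\mu_k)$. It is $\sigma$-invariant. Write $[a]=\{y:y_0=a\}$. These sets are clopen, so measures of finite intersections of their shifts pass to the limit.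

* By $(c_k)$, $\mu_k([2])\le\sum_{i<k}\varepsilon_i\le\varepsilon$, so $\mu([2])\le\varepsilon$.
* Let $m\in\mathfrak D$. For all large $k$, $m\in D_0+\dots+D_{k-1}$. If $\eta_k(t)=0$, then $t\in G_k$ and $\psi_k(t+m)=\psi_k(t)=0$ by $(a_k)$, so $\eta_k(t+m)\in\{0,2\}$. Hence $\mu([0]\cap\sigma^{-m}[1])=0$.
* If $\eta_k(t)=a\in\{0,1\}$, then $\psi_k(t+1)=1-a$ by $(b_k)$, so $\eta_k(t+1)\ne a$. Hence $\mu([0]\cap\sigma^{-1}[0])=\mu([1]\cap\sigma^{-1}[1])=0$.

**Step 2 (an ergodic component).** We pass to an ergodic measure without losing these properties. By the ergodic decomposition, almost every ergodic component of $\mu$ satisfies all the null conditions, of which there are countably many. A positive-measure set of components gives $[2]$ measure $\le\varepsilon$, because the average is $\le\varepsilon$. So there is an ergodic $\nu$ with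
$$\nu([2])\le\varepsilon,\quad\nu([0]\cap\sigma^{-1}[0])=\nu([1]\cap\sigma^{-1}[1])=0,\quad\nu([0]\cap\sigma^{-m}[1])=0\ \ (m\in\mathfrak D).\tag{6}$$

**Step 3 ($Y$ is an $E$-system).** Let $Y=\mathrm{supp}\,\nu$. It is closed, $\sigma:Y\to Y$ is a homeomorphism, and $\nu$ has full support on $Y$. For transitivity, let $U,V\subset Y$ be nonempty open and let $V'=\bigcup_{n\ge1}\sigma^{-n}V$. Then $\sigma^{-1}V'\subset V'$, and both sets have the same measure, so $V'$ is invariant mod $\nu$. As $\nu(V')\ge\nu(V)>0$, ergodicity gives $\nu(V')=1$. Since $\nu(U)>0$, $V'$ meets $U$, that is, $N(U,V)$ contains a positive element.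

**Step 4 (the measures of $W_0$ and $W_1$).** Let $W_a=[a]\cap Y$, $a=0,1$. Since $\nu(W_1\cap\sigma^{-1}W_1)=0$, almost every point of $W_1$ is in $\sigma^{-1}W_0$ or in $\sigma^{-1}[2]$. So $\nu(W_1\cap\sigma^{-1}W_0)\ge\nu(W_1)-\varepsilon$, hence $\nu(W_0)\ge\nu(W_1)-\varepsilon$. By symmetry $\nu(W_1)\ge\nu(W_0)-\varepsilon$. Together with $\nu(W_0)+\nu(W_1)\ge1-\varepsilon$ this gives
$$\nu(W_0),\nu(W_1)\ge\tfrac12-\varepsilon>0 .$$

**Step 5 (item 2 of Theorem 1).** We turn null sets into empty sets. For $m\in\mathfrak D\cap\mathbb N_0$ the set $W_0\cap\sigma^{-m}W_1$ is relatively open in $Y=\mathrm{supp}\,\nu$ and is $\nu$-null by (6). So it is empty, and $N(W_0,W_1)\cap\mathfrak D=\emptyset$. As $N(C_0,C_0)\subset\mathfrak D$,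
$$N(C_0,C_0)\cap N(W_0,W_1)=\emptyset .$$
The sets $C_0\times W_0$ and $C_0\times W_1$ are nonempty and open in $X\times Y$, and no iterate takes a point of the first into the second. So $X\times Y$ is not transitive, and $X$ is scattering but not strongly scattering.

## Ones are sparse: the only invariant measure on $X$

This section proves item 3 of Theorem 1. Fix $k$.

**Step 1 (copies of $w_k$ are far apart).** For $l>k$, the word $w_l$ consists of copies of $w_k$ at the positions $P_k+\dots+P_{l-1}$ and zeros elsewhere. We claim that two distinct such positions differ by at least $(k+1)\ell_k$. Write both as sums and let $\rho$ be the largest index at which their $P_\rho$-components differ. If $\rho=k$, the difference of the positions is that of the $P_k$-components, and (3) applies. If $\rho>k$, then by (3) at stage $\rho$ the $P_\rho$-components differ by at least $(\rho+1)\ell_\rho$. The lower parts, in $P_k+\dots+P_{\rho-1}$, are positions of copies of $w_k$ in $w_\rho$, so they lie in $[0,\ell_\rho-\ell_k]$. Hence the positions differ by at least $(\rho+1)\ell_\rho-\ell_\rho=\rho\ell_\rho\ge(k+1)\ell_k$.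

**Step 2 (counting ones in a window).** Consider a window of length $(k+1)\ell_k$ in some $y\in X$. Its word occurs in some $w_l$ with $l>k$. The starting positions of the copies of $w_k$ that meet the window lie among $(k+2)\ell_k-1$ consecutive integers. Three such positions would span at least $2(k+1)\ell_k\ge(k+2)\ell_k$, by Step 1, which is impossible. So the window meets at most two copies and contains at most $2\ell_k$ ones.

**Step 3 (conclusion).** Let $m$ be an invariant probability measure on $X$. Integrating the number of ones in the window $[0,(k+1)\ell_k)$ gives $(k+1)\ell_k\,m(C_0)\le2\ell_k$, so $m(C_0)\le2/(k+1)$. This holds for all $k$, so $m(C_0)=0$. By invariance almost every $y$ has $y_t=0$ for all $t$, that is, $m=\delta_{0^\infty}$. An invariant measure exists, since $X$ is compact and nonempty and $\sigma$ is continuous. So $\delta_{0^\infty}$ is the unique one. Its entropy is $0$, and by the variational principle $X$ has zero entropy. This completes the proof of Theorem 1. $\blacksquare$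

## One half is not attained

*Proof of Theorem 2.* Suppose $\nu(W_0),\nu(W_1)\ge\frac12$.

**Step 1 (equality is rigid).** We see what two disjoint sets of measure at least $\frac12$ must be. For $n\in N(U,V)$ the sets $W_0$ and $S^{-n}W_1$ are disjoint mod $\nu$, and $\nu(S^{-n}W_1)=\nu(W_1)\ge\frac12$. So both have measure exactly $\frac12$, and $S^{-n}W_1=Y\setminus W_0$ mod $\nu$. The right side does not depend on $n$.

**Step 2 (a group of periods).** Let $H=\{h\ge0:S^{-h}W_1=W_1\bmod\nu\}$. We show that $H$ contains the nonnegative part of the group generated by differences of $N(U,V)$. If $n>n'$ are in $N(U,V)$, then by Step 1 $S^{-n'}(S^{-(n-n')}W_1)=S^{-n'}W_1$ mod $\nu$, so the symmetric difference of $S^{-(n-n')}W_1$ and $W_1$ has a null preimage under $S^{n'}$. As $S$ preserves $\nu$, it is itself null, and $n-n'\in H$. The same argument shows that $H$ is closed under positive differences. It is closed under sums, since $S^{-(h+h')}W_1=S^{-h}(S^{-h'}W_1)=S^{-h}W_1=W_1$ mod $\nu$ for $h,h'\in H$. So $H\cup(-H)$ is a group, and $H$ contains all nonnegative elements of the group $h\mathbb Z$ ($h\ge0$)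 generated by $N(U,V)-N(U,V)$.

**Step 3 (scattering forces $h=1$).** For each $m\ge1$, $X$ is weakly disjoint from the minimal rotation on $\mathbb Z/m$. Using the open sets $\{0\}$ and $\{c\}$ there, we see that $N(U,V)$ contains some $n\equiv c\pmod m$, for every $c$. So $N(U,V)$ meets every residue class mod $m$. In particular it has at least two elements, so $h\ne0$. All elements of $N(U,V)$ lie in one class mod $h$, so $h=1$.

Thus $1\in H$, that is, $W_1$ is $S$-invariant mod $\nu$. It has measure $\frac12$, which contradicts ergodicity. $\square$

## Translates of $R$ in minimal and in measured systems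

*Proof of Corollary 3.*

**Step 1 (every translate meets $N(W,W)$ in minimal systems).** Let $j\in\mathbb Z$, $(Z,R')$ minimal, and $W\subset Z$ nonempty open. Choose $L$ with $Z=\bigcup_{0\le e<L}R'^{-e}W$, and choose $l$ with $n_l=j$ and $l+1\ge L$. By Lemma 4 some $s\in S_l$ lies in $N(W,W)$, and $s\ge1$. By (β) and $C_l\subset C_0$ there is a point of $C_0$ that $\sigma^{n_l+s}$ maps into $C_0$. Since $s+n_l\ge M_l-l>0$, we get $s+j\in N(C_0,C_0)\setminus\{0\}=R$. So $s$ is in both sets.

**Step 2 (the translate by $1$ misses $N(C,C)$).** Let $C=W_0\cap\sigma^{-1}W_1$. Suppose $n\ge1$, $n+1\in R$ and $y\in C\cap\sigma^{-n}C$. Then $y\in W_0$, and $\sigma^ny\in C$ gives $\sigma^{n+1}y\in W_1$. So $n+1\in N(C_0,C_0)\cap N(W_0,W_1)=\emptyset$, a contradiction.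

**Step 3 (the measure of $C$).** By (6), $\nu(W_0\cap\sigma^{-1}W_0)=0$ and $\nu([2])\le\varepsilon$. So up to measure $\varepsilon$ all of $W_0$ lies in $\sigma^{-1}W_1$, and $\nu(C)\ge\nu(W_0)-\varepsilon\ge\frac12-2\varepsilon$. $\square$
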